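# Every Čech-complete space is subcompact

## 1. The guess "yes", tested on compact, discrete and Baire spaces

Two completeness properties of a topological space are compared here. One is defined from outside the space: it sits in a compact Hausdorff space as a countable intersection of open sets. The other is defined from inside: there is a base such that suitable filter bases made of base sets have a common point. Does the first property imply the second? The problem comes from the work "Some New Completeness Properties in Topological Spaces".

**Definition (Čech-complete).** A space $X$ is Čech-complete if it is homeomorphic to a $G_\delta$-subset of a compact Hausdorff space, that is, to $\bigcap_{n\ge1}U_n$ with each $U_n$ open in a compact Hausdorff space $K$.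

**Definition (filter base, regular open filter base).** A filter base is a nonempty family $\mathcal F$ of nonempty sets such that for any $G,H\in\mathcal F$ there is $F\in\mathcal F$ with $F\subseteq G\cap H$. A regular open filter base on $X$ is a nonempty collection $\mathcal F$ of open sets such that for any $G,H\in\mathcal F$ there is $F\in\mathcal F$ with $\overline F\subseteq G\cap H$.

In $\mathbb R$ the intervals $(-\tfrac1n,\tfrac1n)$ form a regular open filter base. The intervals $(0,\tfrac1n)$ form a filter base of open sets that is not regular: the closure of each contains $0$, which lies in none of them. A regular open filter base whose members are nonempty is a filter base, since $F\subseteq\overline F$. By induction, any finitely many members of a filter base contain a common member in their intersection.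

**Definition (subcompact).** A space $X$ is subcompact if it has a base $\mathcal B$ of nonempty open sets such that every regular open filter base $\mathcal F\subseteq\mathcal B$ satisfies $\bigcap\mathcal F\ne\emptyset$. Such a $\mathcal B$ is called a subcompact base for $X$.

Regularity plays one role, worth isolating. If $\mathcal F$ is a regular open filter base, then
$$p\in\bigcap_{F\in\mathcal F}\overline F\quad\Longrightarrow\quad p\in\bigcap\mathcal F. \tag{1}$$
Indeed, given $H\in\mathcal F$, apply the definition to the pair $H,H$ to get $F\in\mathcal F$ with $\overline F\subseteq H$; then $p\in\overline F\subseteq H$. So it is enough to produce cluster points.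

The first guess is that the answer is yes. Let us test it.

*Compact Hausdorff spaces.* Take all nonempty open sets as base. The closures of the members of a filter base have the finite intersection property, so they have a common point, and (1) finishes. Regularity is needed: in $[0,1]$ the sets $(0,\tfrac1n)$ have empty intersection.

*Locally compact Hausdorff spaces.* Take the nonempty open sets with compact closure. If $\mathcal F$ is a regular open filter base of such sets, fix $H_0\in\mathcal F$. The sets $\overline F$ with $F\in\mathcal F$, $F\subseteq H_0$, are closed subsets of the compact set $\overline{H_0}$ with the finite intersection property, so they share a point $p$. For $H\in\mathcal F$ choose $F\in\mathcal F$ with $\overline F\subseteq H\cap H_0$; then $F\subseteq H_0$, so $p\in\overline F\subseteq H$.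

*The base matters.* In the discrete space $\omega=\{0,1,2,\dots\}$ the sets $\{j:j\ge k\}$ are clopen, so they form a regular open filter base, and their intersection is empty. Hence the base of all nonempty open sets is not a subcompact base, although the base of singletons is one.

*The Baire space.* Let $\mathbb N=\{1,2,\dots\}$ and let $\omega^{\mathbb N}$ be the space of sequences $y=(y(1),y(2),\dots)$ in $\omega$, with the product topology. Let $K=(\omega+1)^{\mathbb N}$, where $\omega+1=\omega\cup\{\omega\}$ is the one-point compactification of $\omega$. The sets $U_n=\{y\in K:y(n)<\omega\}$ are open in $K$ and $\bigcap_nU_n=\omega^{\mathbb N}$, so $\omega^{\mathbb N}$ is Čech-complete. For a finite sequence $t$ let $[t]$ be the cylinder of all $y$ extending $t$. The cylinders form a subcompact base: if $\mathcal F$ is a filter base of cylinders, any two members meet, so the corresponding finite sequences are pairwise comparable, and any $y$ extending all of them lies in $\bigcap\mathcal F$.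

The last argument uses that two cylinders that meet are nested. No base of $\mathbb R$, which is Čech-complete, has this property. Suppose $\mathcal B$ were such a base, and let $B\in\mathcal B$ with $\emptyset\ne B\subseteq(0,1)$. By connectedness there is $q\in\overline B\setminus B$. Pick a point $b\in B$ and $C\in\mathcal B$ with $q\in C$, $b\notin C$. Then $C$ meets $B$, but $C\not\subseteq B$ because of $q$, and $B\not\subseteq C$ because of $b$. So the guess survives the tests, but a general proof must deal with overlapping sets.

## 2. Small sets give cluster points, but open sets need not become small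

Fix $X=\bigcap_{n\ge1}U_n$ with $U_n$ open in the compact Hausdorff space $K$. Since $K$ is regular, each $x\in X$ has, for each $n$, an open $O\ni x$ in $K$ with $\mathrm{cl}_KO\subseteq U_n$. The sets $O\cap X$ give an open cover $\mathcal G_n$ of $X$ by open subsets of $X$ with
$$\mathrm{cl}_KG\subseteq U_n\qquad\text{for every }G\in\mathcal G_n. \tag{2}$$
In $\omega^{\mathbb N}$ one can take $\mathcal G_n=\{C_{n,j}:j<\omega\}$ with $C_{n,j}=\{y\in\omega^{\mathbb N}:y(n)=j\}$, since $\{y\in K:y(n)=j\}$ is closed in $K$ and contained in $U_n$.

**Lemma 1.** Let $\mathcal E$ be a filter base of arbitrary subsets of $X$ such that for every $n$ some member of $\mathcal E$ is contained in a member of $\mathcal G_n$. Then $\bigcap_{E\in\mathcal E}\overline E\ne\emptyset$, closures taken in $X$.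

**Proof.** The sets $\mathrm{cl}_KE$, $E\in\mathcal E$, have the finite intersection property, so by compactness there is $p\in\bigcap_{E\in\mathcal E}\mathrm{cl}_KE$. For each $n$ choose $E\in\mathcal E$ and $G\in\mathcal G_n$ with $E\subseteq G$; then $p\in\mathrm{cl}_KG\subseteq U_n$ by (2). So $p\in\bigcap_nU_n=X$, and $p\in X\cap\mathrm{cl}_KE=\overline E$ for every $E\in\mathcal E$. $\blacksquare$

The sensible first attempt is to let the base consist of small open sets, say those contained in a member of $\mathcal G_1,\dots,\mathcal G_m$ for some $m$. This stops working because a filter base may stay at one level of smallness forever. In $\omega^{\mathbb N}$, for fixed $m\ge1$, let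
$$F_k=\{y:\ y(1)=\dots=y(m)=0,\ y(m+1)\ge k\},\qquad k<\omega .$$
These sets are clopen and decreasing, so they form a regular open filter base. Each lies in $C_{i,0}$ for all $i\le m$. Yet $\bigcap_kF_k=\emptyset$. Asking for smallness at all levels at once is impossible here: a set contained in a member of every $\mathcal G_n$ has at most one point, and $\omega^{\mathbb N}$ has no isolated points.

So members of the base cannot all be small. But Lemma 1 allows arbitrary sets in $\mathcal E$. It is enough that each filter base $\mathcal F$ from our base can be enlarged, by sets that are small but need not be open, to a filter base that satisfies Lemma 1. The base must be chosen so that $\mathcal F$ itself tells us which small sets to add, and it must exclude families such as $(F_k)$.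

## 3. Labels from well-ordered covers

Index $\mathcal G_n=\{G_{n,\alpha}:\alpha<\kappa_n\}$ by an ordinal $\kappa_n$, and label each point by
$$a_n(x)=\min\{\alpha<\kappa_n:x\in G_{n,\alpha}\}.$$
If $y\in G_{n,a_n(x)}$, then $a_n(y)\le a_n(x)$: near $x$ the label can only drop. For example, cover $\mathbb R$ by $G_0=(-\infty,1)$ and $G_1=(0,\infty)$. The label is $0$ on $(-\infty,1)$ and $1$ on $[1,\infty)$; the set of points with label at most $0$ is open, while the set with label $1$ is not.

A set on which $a_n$ is constant lies in a single member of $\mathcal G_n$. So we want a filter base to select, at each level $n$, one value of the label. Two candidates come to mind.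

The minimum of $a_n$ over a set always exists, but it grows as the set shrinks, and growing ordinals need not stabilize. For the sets $F_k$ above, with $a_n(y)=y(n)$, the minimum of $a_{m+1}$ on $F_k$ is $k$.

The maximum, if it exists, decreases as the set shrinks, and a family of ordinals has a least element. So the maximum is what we want, and we have to work with open sets on which it exists. On $F_k$ the function $a_{m+1}$ has no maximum, so these sets will be excluded.

Taking maxima of the functions $a_n$ separately is not good enough. On a two-point discrete set $\{x,y\}$ with $(a_1,a_2)(x)=(0,1)$ and $(a_1,a_2)(y)=(1,0)$, the separate maxima are $1$ and $1$, and no point has both labels equal to $1$. The lexicographic maximum $(1,0)$ is attained, at $y$. So we use tuples.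

Here is the general setting, which will also serve in Section 7. Let $X$ be a topological space, let $(A_n,<)$, $n\ge1$, be well-ordered sets, and let $a_n:X\to A_n$ be functions. Write $\bar a_n(y)=(a_1(y),\dots,a_n(y))$, order $A_1\times\dots\times A_n$ lexicographically, and for a tuple or sequence $s$ write $s{\restriction}n=(s(1),\dots,s(n))$.

**Lemma 2.** The lexicographic order on $A_1\times\dots\times A_n$ is a well-order. For $k\le n$ and tuples $u,v$ of length $n$:

* (L1) if $u{\restriction}k<v{\restriction}k$, then $u<v$;
* (L2) if $u\le v$, then $u{\restriction}k\le v{\restriction}k$.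

**Proof.** The order is total, since two distinct tuples have a first index at which they differ. Given a nonempty set of tuples, keep those with least first entry, among these keep those with least second entry, and so on; after $n$ rounds one tuple is left, and it is the least. For (L1), the first index at which $u$ and $v$ differ is at most $k$ and is the one that decides $u{\restriction}k<v{\restriction}k$. For (L2), if $u{\restriction}k>v{\restriction}k$, then $u>v$ by (L1). $\blacksquare$

It is essential to use finite tuples. The lexicographic order on infinite $0$-$1$ sequences is not a well-order: $1000\dots>0100\dots>0010\dots>\cdots$.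

The property of labels that we keep is this: every $x\in X$ and $n\ge1$ admit an open neighborhood $W_n(x)$ of $x$ such that
$$\bar a_n(y)\le\bar a_n(x)\qquad\text{for all }y\in W_n(x). \tag{3}$$
For the labels from covers, $W_n(x)=\bigcap_{i\le n}G_{i,a_i(x)}$ works: for $y$ in it, $a_i(y)\le a_i(x)$ for all $i\le n$, hence $\bar a_n(y)\le\bar a_n(x)$. In general, (3) makes the sets $\{y:\bar a_n(y)\le c\}$ and $\{y:\bar a_n(y)<c\}$ open for every tuple $c$, since each contains $W_n(y)$ along with $y$.

**Definition (the family $\mathcal P$).** Assume (3). Let $\mathcal P$ be the family of all nonempty open $B\subseteq X$ such that for every $n\ge1$ the function $\bar a_n$ attains a lexicographic maximum on $B$. Denote this maximum by $\mu_n(B)$.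

Different $n$ may use different points of $B$. This freedom cannot be given up. In $\omega^{\mathbb N}$ with $a_n(y)=y(n)$ and $W_n(x)=[x{\restriction}n]$, no nonempty open $B$ has one point $z$ at which all the $\bar a_n$ are maximal: $B$ contains some cylinder $[z{\restriction}n]$, and raising the entry $z(n+1)$ by $1$ gives a point of $B$ with larger $\bar a_{n+1}$. On the other hand
$$B=\{y\in\omega^{\mathbb N}:\ y\text{ has an entry different from }1,\text{ and the first such entry is }0\}$$
is open, and it belongs to $\mathcal P$: every $y\in B$ has $y{\restriction}n\le(1,\dots,1)$, with equality for the point $(1,\dots,1,0,0,\dots)\in B$ with $n$ ones. So $\mu_n(B)=(1,\dots,1)$ for all $n$, while the sequence $(1,1,1,\dots)$ is not in $B$.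

## 4. Open sets with lexicographic maxima form a base

**Proposition 3.** Under (3), $\mathcal P$ is a base of $X$.

For a single level $n$ this is easy: given $x\in V$ with $V$ open, the set $\{y\in V:\bar a_n(y)\le\bar a_n(x)\}$ is open and $\bar a_n$ has its maximum there at $x$. Doing it for all $n$ at once, with $x$ always on top, means intersecting infinitely many open sets, and the result need not be open: in $\omega^{\mathbb N}$ it is the set of all $y\in V$ lexicographically at most $x$, which contains no cylinder around $x$. The way out is not to insist on $x$ as the top. We climb inside $V$ from $x$, at most once per level, record a sequence $s$ of labels, and use $s$ as the ceiling of $B$.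

**Proof.** Let $x\in V$ with $V$ open. We must find $B\in\mathcal P$ with $x\in B\subseteq V$.

**Step 1: climbing from $x$.** The purpose is to construct the ceiling $s$ and points of $V$ that reach it level by level. Put $z_0=x$. Given $z_{n-1}\in V$, $n\ge1$, let
$$J_n=\{y\in V:\ a_i(y)=a_i(z_{n-1})\text{ for }i<n,\ \ a_n(y)>a_n(z_{n-1})\}.$$
If $J_n\ne\emptyset$, choose any $z_n\in J_n$ and say that there is a jump at step $n$. If $J_n=\emptyset$, put $z_n=z_{n-1}$. We do not ask for the largest possible $a_n(z_n)$, which need not exist.

Put $s(n)=a_n(z_n)$. In both cases $z_n$ and $z_{n-1}$ have the same first $n-1$ labels. So, for $m\ge i$, passing from $z_i$ to $z_{i+1}$, then to $z_{i+2}$, and on to $z_m$ leaves the first $i$ labels unchanged; in particular $a_i(z_m)=a_i(z_i)=s(i)$. Letting $i$ run through $1,\dots,n$,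
$$\bar a_n(z_m)=s{\restriction}n\qquad\text{for all }m\ge n\ge1. \tag{4}$$

**Step 2: infinitely many jumps.** The purpose is to find $B$ when the climb never ends. Here $B$ consists of the points strictly below the ceiling:
$$B=\{y\in V:\ \bar a_k(y)<s{\restriction}k\ \text{ for some }k\}.$$

First, $B$ is open. If $y\in V$ and $\bar a_k(y)<s{\restriction}k$, then by (3) every $y'\in V\cap W_k(y)$ satisfies $\bar a_k(y')\le\bar a_k(y)<s{\restriction}k$, so $V\cap W_k(y)\subseteq B$.

Second, every $z_m$, $m\ge0$, lies in $B$. Let $n>m$ be the first jump step after $m$. No jump occurs at the steps $m+1,\dots,n-1$, so $z_{n-1}=z_m$. By the jump at step $n$, the points $z_m$ and $z_n$ have the same first $n-1$ labels and $a_n(z_m)<a_n(z_n)$. Hence $\bar a_n(z_m)<\bar a_n(z_n)=s{\restriction}n$, using (4). In particular $x=z_0\in B$.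

Third, $\bar a_n$ has the maximum $s{\restriction}n$ on $B$, for every $n$. Let $y\in B$, with $\bar a_k(y)<s{\restriction}k$. If $n\ge k$, then $\bar a_n(y)<s{\restriction}n$ by (L1). If $n<k$, then $\bar a_n(y)\le s{\restriction}n$ by (L2). The value $s{\restriction}n$ is attained at $z_n$, which lies in $B$, by (4). So $B\in\mathcal P$ with $\mu_n(B)=s{\restriction}n$.

**Step 3: finitely many jumps.** The purpose is to find $B$ when the climb ends. Choose $N\ge1$ such that no jump occurs at any step $n>N$, and let $z=z_N$. Then $z_n=z$ for all $n\ge N$, and $\bar a_n(z)=s{\restriction}n$ for all $n\ge1$ by (4), since $z=z_m$ for $m=\max(n,N)$. Let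
$$B=\{y\in V:\ \bar a_N(y)\le s{\restriction}N\}.$$

First, $B$ is open, since $V\cap W_N(y)\subseteq B$ for each $y\in B$ by (3). Clearly $z\in B$.

Second, $x\in B$. If there is a jump at step $n\le N$, then $\bar a_n(z_{n-1})<\bar a_n(z_n)$, hence $\bar a_N(z_{n-1})<\bar a_N(z_n)$ by (L1). If there is no jump at step $n$, then $z_{n-1}=z_n$. Going through $n=1,\dots,N$ we get $\bar a_N(x)=\bar a_N(z_0)\le\bar a_N(z_N)=s{\restriction}N$.

Third, $\bar a_n(y)\le s{\restriction}n$ for every $y\in B$ and every $n$. For $n\le N$ this is (L2). For $n>N$ we use induction on $n$, so assume $\bar a_{n-1}(y)\le s{\restriction}(n-1)$. If the inequality is strict, (L1) gives $\bar a_n(y)<s{\restriction}n$. If $\bar a_{n-1}(y)=s{\restriction}(n-1)=\bar a_{n-1}(z)$, then $y$ is a point of $V$ with the same first $n-1$ labels as $z=z_{n-1}$. There is no jump at step $n$, so $J_n=\emptyset$, and therefore $a_n(y)\le a_n(z)=s(n)$. Thus $\bar a_n(y)\le s{\restriction}n$.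

The value $s{\restriction}n$ is attained at $z\in B$ for every $n$. So $B\in\mathcal P$ with $\mu_n(B)=s{\restriction}n$. $\blacksquare$

Two climbs to try by hand. In $\omega^{\mathbb N}$ with $V=\omega^{\mathbb N}$ and $x=(0,0,\dots)$, jump by $1$ at each step, so that $z_n$ consists of $n$ ones followed by zeros. Then $s=(1,1,\dots)$, and Step 2 gives the set $B$ displayed at the end of Section 3. In $\{0,1\}^{\mathbb N}$ with $a_n(y)=y(n)$, $V$ the whole space and $x=(0,1,1,1,\dots)$, the jump $z_1=(1,1,1,\dots)$ is the last one, and Step 3 gives $B=V$. If we choose $z_1=(1,0,0,\dots)$ instead, then step 2 and every later step is forced to be a jump if we always put zeros after the raised entry; Step 2 then gives $V$ without the point $(1,1,1,\dots)$. Both sets are in $\mathcal P$: which case occurs may depend on the choices.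

## 5. Maxima stabilize along a filter base

**Proposition 4.** Assume (3), and let $\mathcal F\subseteq\mathcal P$ be a filter base. Then there is $s\in\prod_nA_n$ such that
$$H\cap\{y\in X:\bar a_n(y)=s{\restriction}n\}\ne\emptyset\qquad\text{for all }H\in\mathcal F\text{ and }n\ge1.$$

**Proof.**

**Step 1: one value per level.** The purpose is to let $\mathcal F$ select a tuple of length $n$. By Lemma 2 the nonempty set $\{\mu_n(F):F\in\mathcal F\}$ has a least element $s_n$. Pick $F_n\in\mathcal F$ with $\mu_n(F_n)=s_n$. If $F\in\mathcal F$ and $F\subseteq F_n$, then $\mu_n(F)\le\mu_n(F_n)=s_n$, because a maximum over a smaller set is not larger; and $\mu_n(F)\ge s_n$ by minimality of $s_n$. So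
$$F\in\mathcal F,\ F\subseteq F_n\quad\Longrightarrow\quad\mu_n(F)=s_n. \tag{5}$$

**Step 2: coherence.** The purpose is to glue the tuples $s_n$ into one sequence, that is, to show $s_{n+1}{\restriction}n=s_n$. Take $F\in\mathcal F$ with $F\subseteq F_n\cap F_{n+1}$. By (5), $\mu_{n+1}(F)=s_{n+1}$, so there is $y\in F$ with $\bar a_{n+1}(y)=s_{n+1}$. For every $y'\in F$ we have $\bar a_{n+1}(y')\le\bar a_{n+1}(y)$, hence $\bar a_n(y')\le\bar a_n(y)$ by (L2). So $\bar a_n(y)$ is the maximum of $\bar a_n$ on $F$, and by (5)
$$s_{n+1}{\restriction}n=\bar a_n(y)=\mu_n(F)=s_n .$$
Hence there is $s\in\prod_nA_n$ with $s{\restriction}n=s_n$ for all $n$.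

**Step 3: every member meets every level.** The purpose is to verify the displayed conclusion. Let $H\in\mathcal F$ and $n\ge1$. Take $F\in\mathcal F$ with $F\subseteq H\cap F_n$. By (5), $\mu_n(F)=s{\restriction}n$, and this maximum is attained at some $y\in F\subseteq H$. $\blacksquare$

## 6. The theorem for Čech-complete spaces

**Theorem 5.** Every Čech-complete space $X$ is subcompact. Moreover, $X$ has a base $\mathcal P$ of nonempty open sets such that every filter base $\mathcal F\subseteq\mathcal P$, regular or not, satisfies $\bigcap_{F\in\mathcal F}\overline F\ne\emptyset$.

**Proof.** We work in ZFC and use choice freely.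

**Step 1: the base.** The purpose is to put the pieces in place. Both properties are invariant under homeomorphism, so we may assume $X=\bigcap_nU_n\subseteq K$ as in Section 2. Take the covers $\mathcal G_n=\{G_{n,\alpha}:\alpha<\kappa_n\}$ with (2), put $A_n=\kappa_n$, and let $a_n(x)=\min\{\alpha:x\in G_{n,\alpha}\}$. Condition (3) was checked in Section 3. By Proposition 3, $\mathcal P$ is a base of nonempty open sets.

**Step 2: adding small sets to a filter base.** The purpose is to reach the hypothesis of Lemma 1. Let $\mathcal F\subseteq\mathcal P$ be a filter base, let $s$ be as in Proposition 4, and put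
$$E_n=\{y\in X:\bar a_n(y)=s{\restriction}n\}.$$
Then $E_1\supseteq E_2\supseteq\cdots$, and $E_n\subseteq G_{n,s(n)}$ because every $y\in E_n$ has $a_n(y)=s(n)$. Let $\mathcal E=\{H\cap E_n:H\in\mathcal F,\ n\ge1\}$. Its members are nonempty by Proposition 4. Given $H\cap E_n$ and $H'\cap E_m$, choose $F\in\mathcal F$ with $F\subseteq H\cap H'$ and let $l=\max(n,m)$; then $F\cap E_l\in\mathcal E$ is contained in $(H\cap E_n)\cap(H'\cap E_m)$. So $\mathcal E$ is a filter base, and $H\cap E_n\subseteq G_{n,s(n)}\in\mathcal G_n$ for every $n$.

**Step 3: the cluster point.** The purpose is to conclude. By Lemma 1 there is $p\in X$ with $p\in\overline{H\cap E_n}\subseteq\overline H$ for all $H\in\mathcal F$. This proves the second assertion. If $\mathcal F\subseteq\mathcal P$ is a regular open filter base, its members are nonempty, so it is a filter base, and $p\in\bigcap\mathcal F$ by (1). Hence $\mathcal P$ is a subcompact base. $\blacksquare$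

The sets $E_n$ need not be open, and need not belong to $\mathcal P$; they only locate $p$.

## 7. Spaces with a complete sieve

The proof used the compact space $K$ only through Lemma 1, and the labels only through (3). Both can be had from a tree-like system of open sets, without any separation axiom.

**Definition (sieve, complete sieve).** A sieve on a space $X$ consists of index sets $A_n$ ($n\ge1$), open sets $V_\alpha\subseteq X$ ($\alpha\in A_n$), and maps $\pi_n:A_{n+1}\to A_n$ such that
$$X=\bigcup_{\alpha\in A_1}V_\alpha\qquad\text{and}\qquad V_\alpha=\bigcup\{V_\beta:\beta\in\pi_n^{-1}(\alpha)\}\quad(\alpha\in A_n).$$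
It is complete if, whenever $(\alpha_n)$ satisfies $\pi_n(\alpha_{n+1})=\alpha_n$ for all $n$, and $\mathcal E$ is a filter base of arbitrary subsets of $X$ such that each $V_{\alpha_n}$ contains a member of $\mathcal E$, then $\bigcap_{E\in\mathcal E}\overline E\ne\emptyset$.

For example, on $\omega^{\mathbb N}$ let $A_n$ be the set of sequences $t$ of length $n$ in $\omega$, $V_t=[t]$, and let $\pi_n$ delete the last entry. This is a sieve. It is complete: a thread is given by the initial segments of one $y\in\omega^{\mathbb N}$, and if each $[y{\restriction}n]$ contains some $E_n\in\mathcal E$, then each $E\in\mathcal E$ meets $E_n$, hence meets $[y{\restriction}n]$, for every $n$. So $y\in\overline E$.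

**Theorem 6.** Every space $X$ with a complete sieve (no separation axiom assumed) is subcompact. In fact it has a base $\mathcal P$ of nonempty open sets such that $\bigcap_{F\in\mathcal F}\overline F\ne\emptyset$ for every filter base $\mathcal F\subseteq\mathcal P$.

**Proof.**

**Step 1: labels that follow the sieve.** The purpose is to define $a_n$ so that the labels of a point form a thread. Well-order each $A_n$. Let $a_1(x)$ be the least $\alpha\in A_1$ with $x\in V_\alpha$, and let $a_{n+1}(x)$ be the least $\beta\in\pi_n^{-1}(a_n(x))$ with $x\in V_\beta$. These exist by the two sieve conditions, since $x\in V_{a_n(x)}$ at each stage. By construction $\pi_n(a_{n+1}(x))=a_n(x)$.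

**Step 2: condition (3).** The purpose is to make Sections 4 and 5 applicable. Let $W_n(x)=\bigcap_{i\le n}V_{a_i(x)}$, an open neighborhood of $x$. Let $y\in W_n(x)$ with $\bar a_n(y)\ne\bar a_n(x)$, and let $i\le n$ be the first index with $a_i(y)\ne a_i(x)$. We have $y\in V_{a_i(x)}$, and if $i>1$, then $\pi_{i-1}(a_i(x))=a_{i-1}(x)=a_{i-1}(y)$. So $a_i(x)$ is one of the candidates among which $a_i(y)$ is the least. Hence $a_i(y)<a_i(x)$, and $\bar a_n(y)<\bar a_n(x)$. Here $a_j(y)\le a_j(x)$ may fail for $j>i$, but the lexicographic order does not mind.

**Step 3: the cluster point.** The purpose is to feed the completeness of the sieve. Let $\mathcal P$ be the base from Proposition 3, $\mathcal F\subseteq\mathcal P$ a filter base, $s$ as in Proposition 4, and $E_n=\{y\in X:\bar a_n(y)=s{\restriction}n\}$. Each $E_n$ is nonempty. For $y\in E_{n+1}$ we get $\pi_n(s(n+1))=\pi_n(a_{n+1}(y))=a_n(y)=s(n)$, so $(s(n))$ is a thread. Moreover $E_n\subseteq V_{s(n)}$, because $y\in V_{a_n(y)}$, and the $E_n$ decrease. As in Step 2 of the proof of Theorem 5, $\mathcal E=\{H\cap E_n:H\in\mathcal F,\ n\ge1\}$ is a filter base, and each $V_{s(n)}$ contains the members $H\cap E_n$ of it. By completeness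 there is $p\in\bigcap_{E\in\mathcal E}\overline E\subseteq\bigcap_{H\in\mathcal F}\overline H$. If $\mathcal F$ is a regular open filter base contained in $\mathcal P$, then it is a filter base, and $p\in\bigcap\mathcal F$ by (1). $\blacksquare$

## 8. Continuous open images

**Corollary 7.** If $f:X\to Y$ is a continuous open surjection and $X$ is Čech-complete, then $Y$ is subcompact (no separation axiom on $Y$).

Such a $Y$ need not be Hausdorff. Let $X=\mathbb R\times\{0,1\}$, which is locally compact Hausdorff and hence open in its one-point compactification, so Čech-complete. Identify $(x,0)$ with $(x,1)$ for all $x\ne0$. The quotient map is open: for $U\subseteq\mathbb R$ open, the set of points identified with points of $U\times\{0\}$ is $(U\times\{0\})\cup((U\setminus\{0\})\times\{1\})$, which is open, and likewise for $U\times\{1\}$. The two origins have no disjoint neighborhoods.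

**Proof.** Let $X=\bigcap_nU_n\subseteq K$ as before.

**Step 1: a sieve on $Y$.** The purpose is to push the small open sets of $X$ forward while remembering them in the index. Let $A_n$ be the set of $n$-tuples $(G_1,\dots,G_n)$ of open subsets of $X$ with $G_1\supseteq\dots\supseteq G_n$ and $\mathrm{cl}_KG_i\subseteq U_i$ for $i\le n$. Let $\pi_n$ delete the last entry, and put $V_{(G_1,\dots,G_n)}=f(G_n)$, which is open since $f$ is open.

By regularity of $K$, every $x\in X$ has an open neighborhood $G_1$ in $X$ with $\mathrm{cl}_KG_1\subseteq U_1$; as $f$ is onto, the sets $f(G_1)$ cover $Y$. Likewise, given $(G_1,\dots,G_n)\in A_n$, every $x\in G_n$ has an open neighborhood $G_{n+1}\subseteq G_n$ with $\mathrm{cl}_KG_{n+1}\subseteq U_{n+1}$. So the sets $f(G_{n+1})$ with $(G_1,\dots,G_{n+1})\in A_{n+1}$ cover $f(G_n)$, and they are contained in it. This is a sieve.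

**Step 2: the sieve is complete.** The purpose is to pull a filter base back to $X$ and use compactness there. A thread is given by a sequence $(G_1,G_2,\dots)$. Let $\mathcal E$ be a filter base on $Y$ such that each $f(G_n)$ contains some $E_n\in\mathcal E$. For $E\in\mathcal E$ and $n\ge1$ there is a nonempty $E'\in\mathcal E$ with $E'\subseteq E\cap E_n\subseteq E\cap f(G_n)$; a point of $E'$ is $f(g)$ for some $g\in G_n$, and so $f^{-1}(E)\cap G_n\ne\emptyset$. These sets have the finite intersection property: given finitely many $f^{-1}(E^j)\cap G_{n_j}$ with $E^j\in\mathcal E$, choose $E\in\mathcal E$ inside $\bigcap_jE^j$ and let $n=\max_jn_j$; as the $G_n$ decrease, the nonempty set $f^{-1}(E)\cap G_n$ lies in all of them.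

By compactness of $K$ there is $p\in\bigcap_{E\in\mathcal E,\,n\ge1}\mathrm{cl}_K(f^{-1}(E)\cap G_n)$. Then $p\in\bigcap_n\mathrm{cl}_KG_n\subseteq\bigcap_nU_n=X$. For $E\in\mathcal E$ the point $p$ lies in the closure of $f^{-1}(E)$ in $X$, so $f(p)\in\overline E$ by continuity. Hence the sieve is complete, and Theorem 6 applies. $\blacksquare$

## 9. The space $\omega\cup\{p\}$: a subcompact space that is not Čech-complete

The converse of Theorem 5 fails. Let $p\in\beta\omega\setminus\omega$, that is, a free ultrafilter on $\omega$, and let $X=\omega\cup\{p\}\subseteq\beta\omega$. The points of $\omega$ are isolated in $X$, and the neighborhoods of $p$ in $X$ are the sets $A\cup\{p\}$ with $A\in p$. For $D\subseteq\omega$, the point $p$ lies in the closure of $D$ exactly when $D\in p$: if $D\notin p$, then $\omega\setminus D\in p$ gives a neighborhood of $p$ that misses $D$; if $D\in p$, then $D$ meets every $A\in p$.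

**Proposition 8.** The space $X=\omega\cup\{p\}$ is subcompact and not Čech-complete.

**Proof.**

**Step 1: a subcompact base.** The purpose is to show that $X$ is subcompact. Use the base of all $\{k\}$, $k\in\omega$, and all open sets containing $p$. Let $\mathcal F$ be a filter base contained in it. If some $\{k\}\in\mathcal F$, then each $H\in\mathcal F$ contains a nonempty $F\in\mathcal F$ with $F\subseteq H\cap\{k\}$, so $k\in H$, and $\bigcap\mathcal F=\{k\}$. Otherwise every member of $\mathcal F$ contains $p$.

**Step 2: a sequence converging too well.** The purpose is to contradict Čech-completeness. Suppose $X=\bigcap_{n\ge1}U_n$ with $U_n$ open in a compact Hausdorff space $K$. By regularity of $K$ choose open $O_n\ni p$ in $K$ with $\mathrm{cl}_KO_{n+1}\subseteq O_n\cap U_n$. Each $O_n\cap\omega$ belongs to the free ultrafilter $p$, so it is infinite, and we can pick distinct $k_n\in O_n\cap\omega$.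

Let $D$ be an infinite subset of $\{k_n:n\ge1\}$. By compactness $D$ has an accumulation point $q\in K$. The $O_n$ decrease, so for each $n$ all but finitely many points of $D$ lie in $O_n$; since finite subsets of $K$ are closed, $q$ is still an accumulation point after finitely many points are removed, and $q\in\mathrm{cl}_KO_n$. Thus $q\in\bigcap_n\mathrm{cl}_KO_n\subseteq\bigcap_nU_n=X$. The points of $\omega$ are isolated in $X$, and $D\subseteq X$ accumulates at $q$, so $q=p$. Hence $p$ lies in the closure of $D$, and $D\in p$.

Now split $\{k_n:n\ge1\}$ into two disjoint infinite sets. Both belong to the ultrafilter $p$, so their intersection $\emptyset$ does too, which is a contradiction. $\blacksquare$
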